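\title{Meromorphic functions whose zeros are the $a$- and $b$-points of the derivative}

\begin{abstract}
Let $a,b$ be distinct nonzero complex numbers. We study the meromorphic functions $f$ in the plane whose zeros are exactly the points where $f'$ takes one of the values $a,b$. We prove the conjecture that no such function is transcendental if $b/a$ is not a negative rational number, and we find all nonconstant solutions in this case: they exist only if $a/b$ or $b/a$ is an integer at least $2$, and for $a=(k+1)b$ they are the functions $b(z-z_0)+C(z-z_0)^{-k}$ with $C\neq0$. For arbitrary $a,b$ we show that transcendental solutions of finite order exist for exactly seven values of $b/a$, and that there are no transcendental solutions unless $b/a$ is $-\frac32$, $-\frac23$, a negative integer or the reciprocal of one. The proof rests on the function $ff''/((f'-a)(f'-b))$, which is entire, and constant when $f$ has finite order; a rescaling argument reduces the general case to finite order.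
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a meromorphic function $g$ in the plane $\mathbf C$ and a set $S\subset\mathbf C$, let $g^{-1}(S)$ be the set of points $z\in\mathbf C$ with $g(z)\in S$; multiplicities are ignored. Fix distinct numbers $a,b\in\mathbf C\setminus\{0\}$ and consider the condition
\begin{equation}\label{eq:P}
f^{-1}(\{0\})=(f')^{-1}(\{a,b\}).
\end{equation}
It says that $f'$ equals $a$ or $b$ at every zero of $f$, and nowhere else. Nonzero constants satisfy \eqref{eq:P} because both sides are empty. We discard them and write $\mathcal P=\mathcal P_{a,b}$ for the class of \emph{nonconstant} meromorphic functions in $\mathbf C$ that satisfy \eqref{eq:P}.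

The class has three symmetries. First, $\mathcal P_{a,b}=\mathcal P_{b,a}$. Second, $f\in\mathcal P_{a,b}$ implies $\mu f\in\mathcal P_{\mu a,\mu b}$ for $\mu\neq0$, so only the ratio $b/a$ matters. Third, for $p\in\mathbf C$ and $\sigma\in\mathbf C\setminus\{0\}$ put
\begin{equation}\label{eq:S}
(\mathcal S_{p,\sigma}f)(\zeta)=\frac{f(p+\sigma\zeta)}{\sigma}.
\end{equation}
Since $(\mathcal S_{p,\sigma}f)'(\zeta)=f'(p+\sigma\zeta)$, the operator $\mathcal S_{p,\sigma}$ maps $\mathcal P_{a,b}$ to itself: one may zoom in on any point of the plane without leaving the class.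

\begin{example}\label{ex:basic}
(a) With one value in place of two there are transcendental solutions for every $a\neq0$: if $f=a(e^z-1)$, then $f'=ae^z$ equals $a$ exactly where $f=0$. This $f'$ omits $0$, so $f$ satisfies \eqref{eq:P} with $b=0$. So does $f=a\tan z$, for which $f'=a(1+\tan^2z)=a/\cos^2z$. Hence the value $0$ must be excluded if transcendental solutions are to be ruled out.

(b) For $b=-a$ take $f=a\sin z$. Then $f'=a\cos z$ lies in $\{a,-a\}$ exactly where $\sin z=0$.

(c) Let $\kappa\in\mathbf Z\setminus\{0,-1\}$, $a=(\kappa+1)b$, $C\neq0$ and $f=bz+Cz^{-\kappa}$. Then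
\begin{equation}\label{eq:model}
f'-b=-\kappa Cz^{-\kappa-1},\qquad f'-a=-\kappa\,\frac{f}{z}.
\end{equation}
If $\kappa\ge1$, then $0$ is a pole, $f'$ omits $b$, and $f'=a$ exactly at the zeros of $f$. If $\kappa\le-2$, then $f$ is a polynomial, $f'=b$ exactly at the zero $z=0$ of $f$, and $f'=a$ exactly at the other zeros. In both cases $f\in\mathcal P_{a,b}$.
\end{example}

In those solutions from (b) and (c) for which $f'$ takes both values $a$ and $b$, the ratio $b/a$ lies in the set $\mathbf Q^-$ of negative rational numbers. This is no accident: Section~\ref{sec:phi} opens with a short proof that every polynomial solution forces $b/a\in\mathbf Q^-$. The solutions in (c) with a positive ratio escape only because $f'$ omits one of the two values, and they are rational. One is led to the following conjecture, posed in \cite{source}: \emph{if $b/a\notin\mathbf Q^-$, then no transcendental meromorphic function in the plane satisfies \eqref{eq:P}.} We prove it, and we determine the class $\mathcal P$ completely.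

\begin{theorem}\label{thm:A}
Let $a,b$ be distinct nonzero complex numbers with $b/a\notin\mathbf Q^-$. Then $\mathcal P_{a,b}$ contains no transcendental function. More precisely, $\mathcal P_{a,b}\neq\emptyset$ if and only if $a/b$ or $b/a$ is an integer at least $2$, and if $a=(k+1)b$ with an integer $k\ge1$, then
\[
\mathcal P_{a,b}=\{\,b(z-z_0)+C(z-z_0)^{-k}:\ z_0\in\mathbf C,\ C\neq0\,\}.
\]
\end{theorem}

The proof also gives information on negative rational ratios. Put
\[
\Sigma=\{-1,\,-2,\,-\tfrac12,\,-3,\,-\tfrac13,\,-\tfrac32,\,-\tfrac23\}\subset\mathbf Q^-.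
\]

\begin{theorem}\label{thm:B}
Let $a,b$ be distinct nonzero complex numbers. Then $\mathcal P_{a,b}$ contains a transcendental function of finite order if and only if $b/a\in\Sigma$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $a,b$ be distinct nonzero complex numbers with
\[
b/a\notin\{-n,\,-\tfrac1n:\ n=1,2,3,\dots\}\cup\{-\tfrac32,-\tfrac23\}.
\]
Then $\mathcal P_{a,b}$ contains no transcendental function.
\end{theorem}

The existence of solutions of infinite order for $b/a\in\{-n,-1/n\}$ with $n\ge4$ is not settled here; these ratios lie outside the conjecture.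

The proof of Theorem~\ref{thm:A} has four stages. To each $f\in\mathcal P$ we attach an entire function $\varphi$ whose values at the zeros and poles of $f$ are dictated by multiplicities (Section~\ref{sec:phi}); when $\varphi$ is constant, $f$ solves a differential equation whose solutions can be described (Section~\ref{sec:const}). When $f$ has finite order, a potential-theoretic estimate shows that $\varphi$ is constant (Section~\ref{sec:finite}). For general $f$, rescaling by \eqref{eq:S} produces a member of $\mathcal P$ of finite order, so $\mathcal P$ is empty as soon as it has no such member (Section~\ref{sec:rescale}). This leaves $a=(k+1)b$, where the rational functions of Example~\ref{ex:basic}(c) do arise as rescaling limits; we show that copies of them inside a given $f$ stay apart from each other, and that this bounds the growth of $f$ (Section~\ref{sec:integer}). Section~\ref{sec:negative} proves Theorems~\ref{thm:B} and~\ref{thm:C}, and Section~\ref{sec:tools} collects the standard facts that we use.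

\section{The entire function $\varphi$}\label{sec:phi}

Two remarks apply to every $f\in\mathcal P$. The zeros of $f$ are simple, since $f'\in\{a,b\}$ there and $a,b\neq0$. And $f''\not\equiv0$: a function $f=\alpha z+\beta$ with $\alpha\neq0$ has exactly one zero, so \eqref{eq:P} would give $\alpha\in\{a,b\}$, and then $(f')^{-1}(\{a,b\})$ would be the whole plane.

\subsection*{Polynomials}
Let $f\in\mathcal P$ be a polynomial, of degree $d\ge2$. Condition \eqref{eq:P} says that $f$ and $(f'-a)(f'-b)$ have the same zeros, but the multiplicities differ: where $f'-a$ vanishes to order $m$, the function $f$ vanishes to order $1$. The missing order $m-1$ is the order of vanishing of $f''$. So we compare $ff''$ with $(f'-a)(f'-b)$. Let $f(z_0)=0$ and $f'-a\sim\gamma(z-z_0)^m$ as $z\to z_0$, with $\gamma\neq0$. Then $f\sim a(z-z_0)$, $f''\sim m\gamma(z-z_0)^{m-1}$ and $f'-b\to a-b$, so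
\begin{equation}\label{eq:local}
\frac{ff''}{(f'-a)(f'-b)}\longrightarrow\frac{am}{a-b}\qquad(z\to z_0).
\end{equation}
By symmetry the limit is $bn/(b-a)$ at a zero of $f$ where $f'-b$ vanishes to order $n$. By \eqref{eq:P} the denominator vanishes only at zeros of $f$, so the quotient is a polynomial. Numerator and denominator both have degree $2d-2$, so the quotient is constant. The nonconstant polynomial $f'$ takes both values $a$ and $b$, hence $am/(a-b)=bn/(b-a)$ for some positive integers $m,n$, that is,
\[
\frac ba=-\frac mn\in\mathbf Q^-.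
\]
For $f=z^2-1$, $a=2$, $b=-2$, the quotient is $2(z^2-1)/(4z^2-4)=\frac12$, and $m=n=1$.

\subsection*{The general case}
For $f\in\mathcal P$ put
\[
\varphi=\varphi_f=\frac{ff''}{(f'-a)(f'-b)}\not\equiv0 .
\]

\begin{lemma}\label{lem:phi}
Let $f\in\mathcal P$. Then $\varphi$ is entire, and
\[
\varphi(z_0)=
\begin{cases}
\dfrac{am}{a-b}&\text{if $f'-a$ has a zero of order $m$ at $z_0$,}\\[2mm]
\dfrac{bn}{b-a}&\text{if $f'-b$ has a zero of order $n$ at $z_0$,}\\[2mm]
\dfrac{k+1}{k}&\text{if $f$ has a pole of order $k$ at $z_0$.}
\end{cases}
\]
\end{lemma}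

\begin{proof}
By \eqref{eq:P}, the zeros of $f'-a$ and $f'-b$ are the zeros of $f$, and the computation \eqref{eq:local} is local. If $f\sim C(z-z_0)^{-k}$, then $f'\to\infty$, so $\varphi\sim ff''/(f')^2\to k(k+1)/k^2$. At every other point $f$ is finite and nonzero, so $f'$ is finite and $f'\notin\{a,b\}$ by \eqref{eq:P}, and $\varphi$ is holomorphic.
\end{proof}

For $f=a\sin z$, $b=-a$, we get $\varphi=-\sin^2z/(\cos^2z-1)=1$. For the functions of Example~\ref{ex:basic}(c), formula \eqref{eq:model} and $f''=\kappa(\kappa+1)Cz^{-\kappa-2}$ give $\varphi=(\kappa+1)/\kappa$. The degree count extends from polynomials to rational functions.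

\begin{lemma}\label{lem:rational}
If $f\in\mathcal P$ is rational, then $\varphi$ is constant.
\end{lemma}

\begin{proof}
The function $\varphi$ is rational and entire, hence a polynomial, and it suffices to show that it has a finite limit at $\infty$. Let $f\sim Cz^d$ as $z\to\infty$, with $C\neq0$. If $d\ge2$, then $f'\to\infty$ and $\varphi\sim ff''/(f')^2\to(d-1)/d$. If $d\le0$, then $f=O(1)$ and $f',f''\to0$, so $\varphi\to0$, because the denominator tends to $ab\neq0$. If $d=1$, then $f=\alpha z+\beta+\gamma z^{-j}+\cdots$ with $\alpha\gamma\neq0$ and $j\ge1$, since $f''\not\equiv0$. Now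
\[
ff''\sim\alpha\gamma j(j+1)z^{-j-1},\qquad f'-\alpha\sim-j\gamma z^{-j-1}.
\]
For $\alpha\notin\{a,b\}$ the denominator of $\varphi$ has a nonzero limit and $\varphi\to0$. For $\alpha=a$ we get $\varphi\to-a(j+1)/(a-b)$, and for $\alpha=b$ we get $\varphi\to-b(j+1)/(b-a)$.
\end{proof}

For transcendental $f$ there is no degree to count, and proving that $\varphi$ is constant becomes the main task.

\section{Background}\label{sec:tools}

We write $D(p,r)$ for the open disk with center $p$ and radius $r$, $\overline D(p,r)$ for its closure, and $\widehat{\mathbf C}=\mathbf C\cup\{\infty\}$. Double integrals are taken with respect to Lebesgue measure.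

\subsection*{Value distribution}
Let $g$ be meromorphic and nonconstant in $\mathbf C$. Let $n(r,g)$ be the number of poles of $g$ in $|z|\le r$, with multiplicity, and
\[
N(r,g)=\int_0^r\frac{n(t,g)-n(0,g)}{t}\,dt+n(0,g)\log r,\qquad m(r,g)=\frac1{2\pi}\int_0^{2\pi}\log^+|g(re^{i\theta})|\,d\theta .
\]
The characteristic is $T(r,g)=m(r,g)+N(r,g)$, and $\overline N(r,g)$ is defined like $N(r,g)$ with each pole counted once. The function $g$ has \emph{finite order} if $T(r,g)=O(r^\lambda)$ for some $\lambda$. Put $M(r,g)=\max_{|z|=r}|g(z)|$ and let $g^\#=|g'|/(1+|g|^2)$ be the spherical derivative. The following facts are standard.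
\begin{itemize}
\item[(N1)] $T(r,g_1g_2)\le T(r,g_1)+T(r,g_2)$ for $r\ge1$, and $T(r,1/(g-w))=T(r,g)+O(1)$ for $w\in\mathbf C$. Also $n(r,g)\le N(er,g)$ for $r\ge1$.
\item[(N2)] $g$ is rational if and only if $T(r,g)=O(\log r)$. If $g$ has finite order, so has $g'$.
\item[(N3)] If $g$ is entire, then $\log M(r,g)\le3T(2r,g)$.
\item[(N4)] (Second main theorem, three values.) If $g$ has finite order and $w_1\neq w_2$ are finite, then
\[
T(r,g)\le\overline N(r,g)+\overline N\Big(r,\frac1{g-w_1}\Big)+\overline N\Big(r,\frac1{g-w_2}\Big)+O(\log r).
\]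
\item[(N5)] (Nevanlinna's ramification theorem, three values.) Let $w_1,w_2,w_3\in\widehat{\mathbf C}$ be distinct, and suppose that all $w_j$-points of $g$ have multiplicity at least $m_j$, where $m_j=\infty$ is allowed if $g$ omits $w_j$. Then $\frac1{m_1}+\frac1{m_2}+\frac1{m_3}\ge1$. No growth condition is needed; for rational $g$ one applies the transcendental case to $g\circ\exp$, which has the same property because $\exp$ is locally injective.
\item[(N6)] (Ahlfors--Shimizu.) $T(r,g)=\int_0^r\frac1{\pi t}\iint_{D(0,t)}(g^\#)^2\,dt+O(1)$. In particular, $T(r,g)=O(r^2)$ if $\iint_{D(0,t)}(g^\#)^2=O(t^2)$ as $t\to\infty$, for instance if $g^\#$ is bounded.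
\item[(N7)] (Area formula.) If $g$ takes each finite value at most $\nu$ times in an open set $U$, then $\iint_U(g^\#)^2\le\nu\iint_{\mathbf C}(1+|w|^2)^{-2}=\nu\pi$.
\end{itemize}

\subsection*{Normal families}
Let $\chi$ be the spherical metric on $\widehat{\mathbf C}$. Convergence $g_n\to g$ of meromorphic functions in a domain always means locally uniform convergence with respect to $\chi$; the limit is meromorphic or identically $\infty$. A family is \emph{normal} in a domain if every sequence in it has a convergent subsequence. A sequence is \emph{normal at $e$} if it is a normal family in some neighborhood of $e$.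
\begin{itemize}
\item[(F1)] Let $g_n\to g$. If $g(z_0)\neq\infty$, then near $z_0$ the $g_n$ are holomorphic for large $n$ and converge uniformly together with their derivatives; if $g(z_0)=\infty$, the same holds for $1/g_n\to1/g$. As $(1/g)^\#=g^\#$, it follows that $g_n^\#\to g^\#$ locally uniformly, with $\infty^\#=0$. If $z_n\to z_0$, then $g_n(z_n)\to g(z_0)$.
\item[(F2)] (Hurwitz.) If $g_n\to g$, $g$ is nonconstant and $g(z_0)=w\in\widehat{\mathbf C}$, then there are $z_n\to z_0$ with $g_n(z_n)=w$ for large $n$.
\item[(F3)] (Marty.) A family is normal in a domain if and only if the spherical derivatives of its members are uniformly bounded on each compact subset. Hence a sequence that is normal at each point of a domain is normal there, and finitely many functions do not affect normality.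
\item[(F4)] If $g_n\to g$ in $\mathbf C$, $p_n\to p$ and $\sigma\neq0$, then $\mathcal S_{p_n,\sigma}g_n\to\mathcal S_{p,\sigma}g$ in $\mathbf C$, because $g$ is uniformly continuous on compact sets and $w\mapsto w/\sigma$ is uniformly continuous for $\chi$.
\end{itemize}

\section{Constant $\varphi$}\label{sec:const}

If $\varphi$ is constant, Lemma~\ref{lem:phi} fixes the multiplicity with which $f'$ takes each of the values $a,b,\infty$. When all three multiplicities are at least $2$, the ramification theorem leaves finitely many possibilities. When one of them is $1$, that theorem says nothing, but the equation $\varphi\equiv c$ can be integrated; formula \eqref{eq:model} suggests the unknown $(f'-a)/f$.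

\begin{lemma}\label{lem:const}
Let $f\in\mathcal P$ and let $\varphi$ be constant. Then one of the following holds.
\begin{itemize}
\item[(i)] Possibly after interchanging $a$ and $b$, $f=b(z-z_0)+C(z-z_0)^{-\kappa}$ with $C\neq0$ and $\kappa=\frac ab-1\in\mathbf Z\setminus\{0,-1\}$.
\item[(ii)] $b/a=-m/n$ with integers $m,n\ge2$ such that $\frac1m+\frac1n+\frac1l=1$ for some $l\in\{2,3,\dots\}\cup\{\infty\}$. In this case $b/a\in\Sigma$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varphi\equiv c$. By Lemma~\ref{lem:phi}, all $a$-points of $f'$ have one multiplicity $m$, with $c=am/(a-b)$; all $b$-points have one multiplicity $n$, with $c=bn/(b-a)$; and all poles of $f$ have one order $k$, with $c=(k+1)/k$, so that all poles of $f'$ have order $l=k+1\ge2$. Put $m$, $n$ or $l$ equal to $\infty$ if there are no such points. Since $f'$ is nonconstant, (N5) gives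
\begin{equation}\label{eq:NR}
\frac1m+\frac1n+\frac1l\ge1 .
\end{equation}
As $1/l\le\frac12$, at least one of $m,n$ is finite.

\emph{Case 1: $m=1$ or $n=1$.} Interchanging $a$ and $b$ if necessary, let $m=1$. Then $c=a/(a-b)$ and $c-1=b/(a-b)$. Put $q=(f'-a)/f$; then $q\not\equiv0$ because $f''\not\equiv0$. From $ff''=c(f'-a)(f'-b)$ we get
\[
q'=\frac{ff''-(f'-a)f'}{f^2}=q\,\frac{(c-1)f'-cb}{f}=q\cdot\frac{b}{a-b}\cdot\frac{f'-a}{f}=\frac{q^2}{\kappa},\qquad\kappa=\frac{a-b}{b}.
\]
Thus $(1/q)'=-1/\kappa$ and $q=-\kappa/(z-z_0)$ for some $z_0$. The function $y=f-b(z-z_0)$ satisfies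
\[
y'=a-b+qf=a-b-\kappa b-\frac{\kappa y}{z-z_0}=-\frac{\kappa y}{z-z_0},
\]
and $y\not\equiv0$ because $f''\not\equiv0$. The residue $-\kappa$ of $y'/y$ at $z_0$ is an integer since $y$ is meromorphic, and so $y=C(z-z_0)^{-\kappa}$ with $C\neq0$. Finally $\kappa\neq0$ as $a\neq b$, and $\kappa\neq-1$ as $a\neq0$. This is (i).

\emph{Case 2: $m,n\ge2$ and one of them is infinite}, say $n=\infty$. Then \eqref{eq:NR} forces $m=l=2$, so $k=1$ and $2=c=2a/(a-b)$. This gives $b=0$, which is excluded. (The function $a\tan z$ of Example~\ref{ex:basic}(a) realizes this case when $b=0$.)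

\emph{Case 3: $2\le m,n<\infty$.} The two formulas for $c$ give $am=-bn$, and
\[
\frac1c=\frac{a-b}{am}=\frac1m-\frac{b}{am}=\frac1m+\frac1n .
\]
If $l=\infty$, then \eqref{eq:NR} forces $m=n=2$, and $b/a=-1$. If $l<\infty$, then $1/c=k/(k+1)=1-1/l$, so $\frac1m+\frac1n+\frac1l=1$. The smallest of the three integers is $3$ or $2$; the first possibility gives $(3,3,3)$, and in the second the other two integers have reciprocals adding up to $\frac12$, which gives $(2,4,4)$ and $(2,3,6)$. Over all permutations, $m/n$ takes the values $1,2,\frac12,3,\frac13,\frac32,\frac23$.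
\end{proof}

\section{Functions of finite order}\label{sec:finite}

The partial fraction expansions of $t/((t-a)(t-b))$ and $1/((t-a)(t-b))$, evaluated at $t=f'$ and multiplied by $f''$, give
\begin{equation}\label{eq:AB}
\frac{f'}f\,\varphi=A,\qquad\varphi=fB,
\end{equation}
where
\[
A=\frac1{a-b}\Big[\frac{af''}{f'-a}-\frac{bf''}{f'-b}\Big],\qquad B=\frac1{a-b}\Big[\frac{f''}{f'-a}-\frac{f''}{f'-b}\Big].
\]
Both $A$ and $B$ are linear combinations of the logarithmic derivatives of $f'-a$ and $f'-b$. If $f$ has finite order, they have polynomial size away from the zeros and poles of $f$. On the set $\Omega$ where $|\varphi|$ exceeds a large power of $|z|$, the identities \eqref{eq:AB} then pull in opposite directions: $f'/f=A/\varphi$ is very small, so $\log|f|$ hardly varies, while $|f|=|\varphi|/|B|$ tends to infinity. If $\varphi$ is transcendental, $\Omega$ is unbounded, and one would like to integrate $f'/f$ along a path in $\Omega$ to infinity.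

This meets two obstacles. First, we can keep $\Omega$ away from the zeros and poles of $f$ only by a distance that is exponentially small in $|z|$, so there is no pointwise polynomial bound for $A$ on $\Omega$. The remedy is to use $L^2$ norms: $\iint|z-\zeta|^{-2}$ diverges only logarithmically at $\zeta$, and the logarithm turns an exponentially small distance into a polynomial bound. Second, we have no control of the length of paths in $\Omega$. We therefore replace paths by Green's formula, applied to a subharmonic function supported in $\Omega$ and cut off where $\log|f|$ is large.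

\begin{proposition}\label{prop:poly}
If $f\in\mathcal P$ has finite order, then $\varphi$ is a polynomial.
\end{proposition}

\begin{proof}
Suppose that $\varphi$ is transcendental. Let $Z=\{\zeta_j\}$ be the set of distinct zeros and poles of $f$. By \eqref{eq:P}, all zeros and poles of $f'-a$ and $f'-b$ lie in $Z$.

\emph{Step 1: polynomial bounds.} There are $\lambda\ge1$ and $R_1\ge2$ such that
\begin{itemize}
\item[(a)] $Z$ has at most $r^\lambda$ points in $|z|<r$, for $r\ge R_1$;
\item[(b)] $\log M(r,\varphi)\le r^\lambda$ for $r\ge R_1$;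
\item[(c)] $|A(z)|,\,|B(z)|\le|z|^\lambda\Big(1+\sum_{|\zeta_j|<2|z|}|z-\zeta_j|^{-1}\Big)$ for $|z|\ge R_1$, $z\notin Z$;
\item[(d)] $|\varphi(\zeta_j)|\le|\zeta_j|^\lambda$ if $|\zeta_j|\ge R_1$.
\end{itemize}
Indeed, by (N2) there is $\lambda_0>0$ with $T(r,g)=O(r^{\lambda_0})$ for $g=f,f',f''$. We prove each bound with $O(r^{\lambda_0})$ in place of $r^\lambda$, and then take $\lambda=\lambda_0+1$ and $R_1$ large. By (N1), the numbers of zeros and poles of $f$, $f'-a$, $f'-b$ in $|z|\le r$, with multiplicity, are $O(r^{\lambda_0})$. This gives (a). It also bounds the multiplicity of an $a$- or $b$-point $\zeta_j$ of $f'$ by $O(|\zeta_j|^{\lambda_0})$, and since $|\varphi|\le2$ at poles, Lemma~\ref{lem:phi} gives (d). By (N1), $T(r,\varphi)\le T(r,f)+T(r,f'')+2T(r,f')+O(1)$, and (N3) gives (b). For (c) let $F$ be $f'-a$ or $f'-b$, and $|z|=r<R$. Differentiating the Poisson--Jensen formula for $F$ in $D(0,R)$ gives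
\[
\frac{F'(z)}{F(z)}=\frac1{2\pi}\int_0^{2\pi}\frac{2Re^{i\theta}\log|F(Re^{i\theta})|}{(Re^{i\theta}-z)^2}\,d\theta+\sum_{|c_\mu|<R}\pm\Big(\frac1{z-c_\mu}+\frac{\overline{c_\mu}}{R^2-\overline{c_\mu}z}\Big),
\]
where the $c_\mu$ are the zeros (sign $+$) and poles (sign $-$) of $F$, repeated according to multiplicity. Hence
\[
\Big|\frac{F'(z)}{F(z)}\Big|\le\frac{2R}{(R-r)^2}\big(m(R,F)+m(R,1/F)\big)+\sum_{|c_\mu|<R}\Big(\frac1{|z-c_\mu|}+\frac1{R-r}\Big).
\]
Take $R=2r$. The first term is $O(r^{\lambda_0})$ by (N1), and in the sum the number of terms and the number of repetitions of each point of $Z$ are $O(r^{\lambda_0})$.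

\emph{Step 2: a pointwise bound for $B$ off small disks.} For $|\zeta_j|\ge1$ let $D_j=D(\zeta_j,|\zeta_j|^{-\lambda-1})$. For large $i$, by (a), the points with $2^i\le|\zeta_j|<2^{i+1}$ contribute at most $2^{(i+1)\lambda}2^{-i(\lambda+1)}=2^{\lambda-i}$ to the sum of the radii, so this sum is finite. Let $|z|\ge R_1$, $z\notin\bigcup D_j$ and $|\zeta_j|<2|z|$. Then $|z-\zeta_j|\ge(2|z|)^{-\lambda-1}$: for $|\zeta_j|\ge1$ because $z\notin D_j$, and for $|\zeta_j|<1$ because $|z-\zeta_j|\ge1$. By (a) and (c) there is $R_2\ge R_1$ with
\begin{equation}\label{eq:Bbound}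
|B(z)|\le|z|^\lambda\big(1+(2|z|)^{2\lambda+1}\big)\le|z|^{3\lambda+2}\qquad\Big(|z|\ge R_2,\ z\notin\bigcup D_j\Big).
\end{equation}

\emph{Step 3: the set $\Omega$ and the functions $s$, $u$.} Put $R_0=R_2+1$, $L=\log^+M(R_0,\varphi)$ and
\[
v=\log|\varphi|-6\lambda\log|z|-L,\qquad s=\begin{cases}(v^+)^3&\text{for }|z|\ge R_0,\\0&\text{for }|z|<R_0,\end{cases}\qquad\Omega=\{s>0\},
\]
where $v^+=\max(v,0)$; the cube serves only to make $s$ twice differentiable. If $s$ were bounded, then $|\varphi|=O(|z|^{6\lambda})$ and $\varphi$ would be a polynomial. So \emph{$s$ is unbounded}; this is the property that we shall contradict.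

On $|z|=R_0$ the continuous function $e^v$ is less than $1$, so $\overline\Omega\subset\{|z|>R_0\}$. On $\overline\Omega$ we have $v\ge0$, that is,
\begin{equation}\label{eq:large}
|\varphi(z)|\ge|z|^{6\lambda}\qquad(z\in\overline\Omega),
\end{equation}
so $\varphi\neq0$ on $\overline\Omega$ and, by (d), $\overline\Omega\cap Z=\emptyset$. Thus the open set $V=\{|z|>R_0\}\setminus(Z\cup\varphi^{-1}(\{0\}))$ contains $\overline\Omega$, and both $v$ and $u=\log|f|$ are harmonic in $V$. The function $t\mapsto(t^+)^3$ is of class $C^2$, and in $V$ we have $\nabla s=3(v^+)^2\nabla v$ and $\Delta s=6v^+|\nabla v|^2$. Off $\overline\Omega$ we have $s=0$. Since the open sets $V$ and $\mathbf C\setminus\overline\Omega$ cover the plane, $s\in C^2(\mathbf C)$, $\Delta s\ge0$, and $s$ and $\nabla s$ vanish off $\Omega$. By \eqref{eq:AB}, \eqref{eq:large} and \eqref{eq:Bbound},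
\begin{align}
|\nabla u|&=\Big|\frac{f'}f\Big|=\frac{|A|}{|\varphi|}\le|A|\,|z|^{-6\lambda}&&\text{on }\Omega,\label{eq:gradu}\\
u&=\log|\varphi|-\log|B|\ge(3\lambda-2)\log|z|\ge\log|z|&&\text{on }\Omega\setminus\bigcup D_j.\label{eq:ubig}
\end{align}

\emph{Step 4: energy estimates.} Let $Q_r=\{r\le|z|\le2r\}$ with $r\ge R_0$; below, $C$ denotes constants that do not depend on $r$. We first bound the distance from $\Omega\cap Q_r$ to $Z$. Let $z\in\Omega\cap Q_r$ and $d=|z-\zeta_j|<1$. Then $R_1\le r-1\le|\zeta_j|\le3r$, and the segment from $z$ to $\zeta_j$ lies in $|w|\le3r$, where $|\varphi'|\le M(4r,\varphi)/r$ by Cauchy's estimate. By \eqref{eq:large}, (d) and (b),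
\[
1\le r^{6\lambda}-(3r)^\lambda\le|\varphi(z)-\varphi(\zeta_j)|\le d\,e^{(4r)^\lambda}.
\]
So every $\zeta_j$ has distance at least $e^{-(4r)^\lambda}$ from $\Omega\cap Q_r$, and for $|\zeta_j|<4r$,
\[
\iint_{\Omega\cap Q_r}\frac1{|z-\zeta_j|^2}\le2\pi\int_{e^{-(4r)^\lambda}}^{6r}\frac{dt}t=2\pi\big(\log6r+(4r)^\lambda\big).
\]
For $z\in Q_r$ the bracket in (c) has at most $1+(4r)^\lambda$ terms, by (a). The Cauchy--Schwarz inequality for this sum gives
\[
\iint_{\Omega\cap Q_r}|A|^2\le(2r)^{2\lambda}\big(1+(4r)^\lambda\big)\Big(3\pi r^2+(4r)^\lambda\,2\pi\big(\log6r+(4r)^\lambda\big)\Big)\le Cr^{5\lambda},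
\]
and with \eqref{eq:gradu},
\begin{equation}\label{eq:Eu}
\iint_{\Omega\cap Q_r}|\nabla u|^2\le Cr^{-7\lambda}.
\end{equation}

Next we bound the energy of $s$ by its size. On $\Omega$ we have $v\le\log|\varphi|$, so $s\le(4r)^{3\lambda}$ on $|z|\le4r$ by (b). Fix a smooth $\eta_0:\mathbf R\to[0,1]$ with $\eta_0=1$ on $[1,2]$ and support in $(\frac12,4)$, and put $\eta(z)=\eta_0(|z|/r)$, so that $|\nabla\eta|\le C/r$. Integration by parts gives $\iint\nabla s\cdot\nabla(\eta^2s)=-\iint\eta^2s\,\Delta s\le0$, that is,
\[
\iint\eta^2|\nabla s|^2\le-2\iint\eta s\,\nabla\eta\cdot\nabla s\le2\Big(\iint\eta^2|\nabla s|^2\Big)^{1/2}\Big(\iint s^2|\nabla\eta|^2\Big)^{1/2}.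
\]
Hence
\begin{equation}\label{eq:Es}
\iint_{Q_r}|\nabla s|^2\le4\iint s^2|\nabla\eta|^2\le Cr^{6\lambda}.
\end{equation}
Put $\omega=2|\nabla u||\nabla s|+s|\nabla u|^2$ in $V$ and $\omega=0$ elsewhere. Then $\omega$ vanishes off $\Omega$, and it is continuous in $V$ and in $\mathbf C\setminus\overline\Omega$, hence in $\mathbf C$. By \eqref{eq:Eu}, \eqref{eq:Es} and the Cauchy--Schwarz inequality,
\[
\iint_{Q_r}\omega\le Cr^{-7\lambda/2}r^{3\lambda}+Cr^{3\lambda}r^{-7\lambda}\le Cr^{-\lambda/2}.
\]
Summing over $r=2^iR_0$, $i\ge0$, we find $W:=\iint_{\mathbf C}\omega<\infty$.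

\emph{Step 5: cutting off where $u$ is large.} By \eqref{eq:ubig}, $u$ is large on the part of a suitable large circle that lies in $\Omega$. Multiplying $s$ by a cutoff function of $u$ therefore gives a function that vanishes on this circle and, because $\nabla u$ is small, is almost subharmonic. Fix a smooth $\psi:\mathbf R\to[0,1]$ with $\psi=1$ on $(-\infty,1]$, $\psi=0$ on $[2,\infty)$ and $|\psi'|,|\psi''|\le K$. For $c\ge1$ put $G=\psi(u/c)\,s$ in $V$ and $G=0$ elsewhere. Then $G$ vanishes off $\Omega$ and $G\in C^2(\mathbf C)$, by the same covering argument. Since $\Delta u=0$ in $V$,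
\[
\Delta G=\psi(u/c)\Delta s+\frac2c\,\psi'(u/c)\nabla u\cdot\nabla s+\frac1{c^2}\,\psi''(u/c)\,s|\nabla u|^2\ge-\frac Kc\,\omega
\]
in $V$, and the inequality $\Delta G\ge-\frac Kc\omega$ also holds off $\overline\Omega$, where both sides vanish.

The radii $t$ for which the circle $|z|=t$ meets $\bigcup D_j$ form a set of finite measure. So for large $c$ there is $R$ with $2c\le\log R\le2c+1$ such that $|z|=R$ meets no $D_j$. By \eqref{eq:ubig}, $u\ge2c$ on $\Omega\cap\{|z|=R\}$, so $G=0$ on the whole circle. Fix $z_0\in\Omega$ and let $c$ be so large that $|z_0|<R$ and $u(z_0)\le c$; then $G(z_0)=s(z_0)$. Green's representation formula for a $C^2$ function that vanishes on $|z|=R$ reads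
\[
G(z_0)=-\frac1{2\pi}\iint_{|\zeta|<R}g_R(z_0,\zeta)\,\Delta G(\zeta),\qquad g_R(z_0,\zeta)=\log\Big|\frac{R^2-\overline\zeta z_0}{R(z_0-\zeta)}\Big|,
\]
and $0\le g_R(z_0,\zeta)\le\log2R+\log^+\frac1{|z_0-\zeta|}$. Therefore
\[
s(z_0)\le\frac K{2\pi c}\Big[(2c+1+\log2)\,W+\iint_{D(z_0,1)}\omega(\zeta)\log\frac1{|z_0-\zeta|}\Big].
\]
The last integral is finite, since $\omega$ is continuous, and does not depend on $c$. The gain $1/c$ from the slow cutoff balances the loss $\log R\approx2c$ from the size of the disk: letting $c\to\infty$ we get $s(z_0)\le KW/\pi$ for every $z_0\in\Omega$. So $s$ is bounded, a contradiction.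
\end{proof}

\begin{proposition}\label{prop:const}
If $f\in\mathcal P$ has finite order, then $\varphi$ is constant.
\end{proposition}

\begin{proof}
Suppose that the polynomial $\varphi$ is nonconstant, so that $|\varphi(z)|\to\infty$ as $z\to\infty$. By Lemma~\ref{lem:phi}, $f$ has finitely many poles, since $|\varphi|\le2$ at a pole, and all but finitely many $a$- and $b$-points of $f'$ have multiplicity at least $3$. Hence $\overline N(r,f')=O(\log r)$ and, by (N1), for $w=a,b$,
\[
\overline N\Big(r,\frac1{f'-w}\Big)\le\frac13N\Big(r,\frac1{f'-w}\Big)+O(\log r)\le\frac13T(r,f')+O(\log r).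
\]
Now (N4) gives $T(r,f')\le\frac23T(r,f')+O(\log r)$, so $f'$ is rational by (N2). Subtracting from $f$ its finitely many principal parts leaves an entire function whose derivative is rational and entire, hence a polynomial. So $f$ is rational, and Lemma~\ref{lem:rational} contradicts the assumption.
\end{proof}

\begin{corollary}\label{cor:finite}
Let $g\in\mathcal P$ have finite order. Then $b/a\in\Sigma$, or, possibly after interchanging $a$ and $b$, $g=b(z-z_0)+C(z-z_0)^{-\kappa}$ with $C\neq0$ and $\kappa=\frac ab-1\in\mathbf Z\setminus\{0,-1\}$. If $b/a\notin\mathbf Q^-$, the second alternative holds, with $\kappa\ge1$.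
\end{corollary}

\begin{proof}
Combine Proposition~\ref{prop:const} and Lemma~\ref{lem:const}. If $b/a\notin\mathbf Q^-$, then $b/a\notin\Sigma$, and $\kappa\le-2$ is impossible because it makes $a/b=\kappa+1$ a negative integer.
\end{proof}

\section{Rescaling}\label{sec:rescale}

A function of infinite order has unbounded spherical derivative, by (N6). Zooming in on points where $f^\#$ is large should produce a limit with bounded spherical derivative, hence of finite order, to which Corollary~\ref{cor:finite} applies. Two things are needed: the zoom must have the form \eqref{eq:S}, so that it preserves $\mathcal P$, and the limit must stay in $\mathcal P$. The second point is not automatic. If $f\in\mathcal P$ and $f(p)=0$, then $\mathcal S_{p,\sigma}f\to f'(p)\zeta$ as $\sigma\to0$, and linear functions are not in $\mathcal P$. Among nonconstant limits, those with derivative identically $a$ or $b$ are the only exceptions.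

\begin{lemma}\label{lem:closed}
Let $h_n\in\mathcal P$ and $h_n\to H$ in $\mathbf C$, where $H$ is nonconstant, $H'\not\equiv a$ and $H'\not\equiv b$. Then $H\in\mathcal P$.
\end{lemma}

\begin{proof}
If $H(\zeta_0)=0$, then (F2) gives zeros $\zeta_n\to\zeta_0$ of $h_n$. Since $h_n'(\zeta_n)\in\{a,b\}$ and $h_n'\to H'$ uniformly near $\zeta_0$, we get $H'(\zeta_0)\in\{a,b\}$. Conversely, let $H'(\zeta_0)=w\in\{a,b\}$. Then $H$ is finite at $\zeta_0$, so $h_n'\to H'$ uniformly near $\zeta_0$, and $H'$ is nonconstant because $H'\not\equiv w$. By Hurwitz's theorem there are $\zeta_n\to\zeta_0$ with $h_n'(\zeta_n)=w$. Then $h_n(\zeta_n)=0$, and $H(\zeta_0)=0$.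
\end{proof}

The following lemma of Pang and Zalcman supplies a zoom of the right form, and its normalization excludes the exceptional limits.

\begin{lemma}[{\cite[Lemma 2, case $k=\alpha=1$]{PZ}}]\label{lem:PZ}
Let $\mathcal F$ be a family of meromorphic functions in the unit disk, and let $\Lambda\ge1$ be such that $|f'|\le\Lambda$ at all zeros of $f$, for all $f\in\mathcal F$. If $\mathcal F$ is not normal, then there are $r<1$, points $z_\nu$ with $|z_\nu|<r$, functions $f_\nu\in\mathcal F$ and numbers $\rho_\nu\to0^+$ such that $f_\nu(z_\nu+\rho_\nu\zeta)/\rho_\nu\to g(\zeta)$ in $\mathbf C$, where $g$ is nonconstant meromorphic and $g^\#\le g^\#(0)=\Lambda+1$.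
\end{lemma}

We need a version in which the points $z_\nu$ tend to a prescribed point of non-normality.

\begin{lemma}\label{lem:local}
Let $(h_n)\subset\mathcal P$ be a sequence that is not normal at $e\in\mathbf C$. Then, along a subsequence, there are $z_n\to e$ and $\rho_n\to0^+$ such that $\mathcal S_{z_n,\rho_n}h_n\to g$ in $\mathbf C$, where $g\in\mathcal P$ has finite order.
\end{lemma}

\begin{proof}
Let $\Lambda=\max(1,|a|,|b|)$ and fix $j\ge1$. The functions $\mathcal S_{e,1/j}h_n$, $n\ge j$, lie in $\mathcal P$, so their derivatives have modulus at most $\Lambda$ at their zeros, and they do not form a normal family in the unit disk, because $(h_n)_{n\ge j}$ is not normal in $D(e,1/j)$. Apply Lemma~\ref{lem:PZ}. For $f=\mathcal S_{e,1/j}h_n$ we have $f(z+\rho\zeta)/\rho=(\mathcal S_{e+z/j,\,\rho/j}h_n)(\zeta)$. So there are a meromorphic $g_j$ with $g_j^\#\le g_j^\#(0)=\Lambda+1$, an index $n_j\ge j$, a point $w_j\in D(e,1/j)$ and a number $\rho_j\in(0,1/j)$ with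
\[
\sup_{|\zeta|\le j}\chi\big(\mathcal S_{w_j,\rho_j}h_{n_j},\,g_j\big)<1/j .
\]
By (F3) a subsequence of $(g_j)$ converges in $\mathbf C$ to some $g$, and by (F1) $g^\#\le g^\#(0)=\Lambda+1$; in particular $g$ is meromorphic and nonconstant. Along this subsequence, thinned so that $n_j$ increases, $\mathcal S_{w_j,\rho_j}h_{n_j}\to g$.

If $g'\equiv a$ or $g'\equiv b$, then $g^\#(0)\le|g'(0)|\le\Lambda$, which is false. So $g\in\mathcal P$ by Lemma~\ref{lem:closed}, and $g$ has finite order by (N6).
\end{proof}

\begin{corollary}\label{cor:empty}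
If $b/a\notin\Sigma$ and neither $a/b$ nor $b/a$ is an integer, then $\mathcal P=\emptyset$.
\end{corollary}

\begin{proof}
Both alternatives of Corollary~\ref{cor:finite} fail, so $\mathcal P$ contains no function of finite order. Suppose that $f\in\mathcal P$. Then $f^\#$ is unbounded by (N6); let $f^\#(w_n)\to\infty$. The functions $h_n=\mathcal S_{w_n,1}f\in\mathcal P$ satisfy $h_n^\#(0)\to\infty$, so $(h_n)$ is not normal at $0$ by (F3), and Lemma~\ref{lem:local} gives a function of finite order in $\mathcal P$, a contradiction.
\end{proof}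

\section{The ratio $a/b=k+1$}\label{sec:integer}

Throughout this section $b=1$ and $a=k+1$ with an integer $k\ge1$. By Corollary~\ref{cor:finite},
\begin{equation}\label{eq:finiteform}
g\in\mathcal P\text{ of finite order}\ \Longrightarrow\ g=(\zeta-\zeta_0)+C(\zeta-\zeta_0)^{-k},\quad C\neq0;
\end{equation}
the alternative with $a,b$ interchanged would require $\frac1{k+1}-1\in\mathbf Z$. In particular such a $g$ has exactly one pole. The basic member of this family is the \emph{model}
\[
g_*(\zeta)=\zeta+\zeta^{-k}.
\]
Its zeros are the roots of $\zeta^{k+1}=-1$; they lie on $|\zeta|=1$. By \eqref{eq:model}, $g_*'\neq1$ everywhere and $g_*'=a$ exactly at these zeros, and $\varphi_{g_*}\equiv(k+1)/k$.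

\subsection*{The case $k=1$ as a guide}
Rescaling no longer gives a contradiction, and small copies of the model do occur in $\mathcal P$. The functions $h_\sigma(z)=z+\sigma^2/z$ satisfy $\mathcal S_{0,\sigma}h_\sigma=g_*$ and $h_\sigma^\#(0)=|\sigma|^{-2}$, so spherical derivatives are not uniformly bounded on $\mathcal P$. Two features of this family survive in general. As $\sigma\to0$, $h_\sigma\to z$ off the pole. And $h_\sigma$ takes each value at most twice, so that the spherical area $\iint(h_\sigma^\#)^2$ is at most $2\pi$ however small $\sigma$ is; by (N6), area is all that matters for the order.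

The first feature keeps two small copies of the model apart: a copy at $0$ forces the shape $z$ around it, and a copy at $1$ forces the shape $z-1$. The naive attempt $f_\varepsilon(z)=z+\varepsilon/z+\varepsilon/(z-1)$ shows the conflict. As $\varepsilon\to0$, $f_\varepsilon(1+\varepsilon\omega)\to1+1/\omega$ for $\omega\neq0$, so $f_\varepsilon$ has a zero $1+\varepsilon\omega_\varepsilon$ with $\omega_\varepsilon\to-1$, and there $f_\varepsilon'\sim-1/\varepsilon$, in violation of \eqref{eq:P}.

Accordingly, we single out the poles near which a function looks like the model at some scale. We show that an isolated small copy has both features (Lemmas~\ref{lem:neck} and~\ref{lem:area}), and that the copies in a given $f$ are uniformly separated (Proposition~\ref{prop:sep}).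

\subsection*{Model poles}
For $k\ge2$ a function that is merely close to $g_*$ could have a cluster of poles of lower order near $0$. In $\mathcal P$ the function $\varphi$ forbids this.

\begin{lemma}\label{lem:eta}
There is $\eta>0$ with the following property. If $h\in\mathcal P$, $h(0)=\infty$ and $\sup_{|\zeta|\le3}\chi(h,g_*)<\eta$, then $0$ is the only pole of $h$ in $|\zeta|\le3$, it has order $k$, and $h$ has a zero in $|\zeta|<2$.
\end{lemma}

\begin{proof}
Otherwise there are $h_n\in\mathcal P$ with $h_n(0)=\infty$ and $h_n\to g_*$ uniformly on $|\zeta|\le3$, each violating the conclusion. Let $n$ be large. By (F2), $h_n$ has zeros near the unit circle. On $\frac12\le|\zeta|\le3$ the model is bounded, so $h_n$ has no poles there. On $|\zeta|\le\frac12$ the model has no zeros, so $1/h_n\to1/g_*$ uniformly; since $1/g_*$ has a zero of order $k$ at $0$ and no other zero, the poles of $h_n$ in $|\zeta|<\frac12$ have total multiplicity $k$, by Rouch\'e's theorem. On $|\zeta|=2$ the model is finite and $g_*'\notin\{1,a\}$, so $\varphi_{h_n}\to(k+1)/k$ uniformly by (F1). The $\varphi_{h_n}$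 are entire, so by the maximum principle the convergence is uniform on $|\zeta|\le2$. At a pole of order $j\le k$ we have $\varphi_{h_n}=(j+1)/j$, so $j=k$ for large $n$. Thus $h_n$ has a single pole in $|\zeta|\le3$, of order $k$, and it is $0$. So $h_n$ satisfies the conclusion, a contradiction.
\end{proof}

\begin{definition}\label{def:model}
Fix $\eta$ as in Lemma~\ref{lem:eta}. A pole $p$ of $h\in\mathcal P$ is a \emph{model pole}, with \emph{scale} $\sigma\neq0$, if $\sup_{|\zeta|\le3}\chi(\mathcal S_{p,\sigma}h,\,g_*)<\eta$.
\end{definition}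

By Lemma~\ref{lem:eta}, a model pole $p$ with scale $\sigma$ has order $k$, it is the only pole of $h$ in $\overline D(p,3|\sigma|)$, and $h$ has a zero in $D(p,2|\sigma|)$. The notion is invariant under rescaling: since $\mathcal S_{p',\sigma'}\mathcal S_{p,\sigma}=\mathcal S_{p+\sigma p',\,\sigma\sigma'}$, the point $p'$ is a model pole of $\mathcal S_{p,\sigma}h$ if and only if $p+\sigma p'$ is a model pole of $h$. Model poles detect the failure of normality.

\begin{lemma}\label{lem:detect}
Let $(h_n)\subset\mathcal P$ be not normal at $e$. Then, along a subsequence, there are poles $p_n\to e$ of $h_n$ and numbers $\sigma_n\to0$, $\sigma_n\neq0$, with $\mathcal S_{p_n,\sigma_n}h_n\to g_*$ in $\mathbf C$. For large $n$, $p_n$ is a model pole of $h_n$ with scale $\sigma_n$.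
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local} and \eqref{eq:finiteform}, $g_n=\mathcal S_{z_n,\rho_n}h_n\to g=(\zeta-\zeta_0)+C(\zeta-\zeta_0)^{-k}$ with $z_n\to e$, $\rho_n\to0^+$. By (F2) there are poles $\zeta_n\to\zeta_0$ of $g_n$. Choose $\gamma$ with $\gamma^{k+1}=C$ and put $p_n=z_n+\rho_n\zeta_n$, $\sigma_n=\rho_n\gamma$. By (F4), $\mathcal S_{p_n,\sigma_n}h_n=\mathcal S_{\zeta_n,\gamma}g_n$ tends to $\mathcal S_{\zeta_0,\gamma}g=\gamma^{-1}(\gamma\zeta+C\gamma^{-k}\zeta^{-k})=g_*$.
\end{proof}

\subsection*{An isolated model pole}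
Lemma~\ref{lem:detect} describes $h_n$ at distances from $p_n$ comparable to $|\sigma_n|$, where $h_n(z)$ is close to $z-p_n$ outside a core. The difficulty is to carry this approximation through all intermediate scales, up to a fixed distance. We follow the approximation outward until it first breaks down, and show that it can break down only at another model pole.

\begin{lemma}\label{lem:neck}
Let $(h_n)\subset\mathcal P$ be not normal at $e$, and let $\delta>0$ be such that, for all large $n$, $h_n$ has at most one model pole in $D(e,\delta)$. Then, along a subsequence, $h_n\to z-e$ in $D(e,\delta)\setminus\{e\}$, and there are $t_0>0$ and $p_n\to e$ such that, for large $n$, $p_n$ is a pole of $h_n$ of order $k$ and the only pole of $h_n$ in $D(e,t_0)$.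
\end{lemma}

\begin{proof}
Pass to the subsequence of Lemma~\ref{lem:detect}, so that $G_n=\mathcal S_{p_n,\sigma_n}h_n\to g_*$. For large $n$, $p_n$ is the only model pole of $h_n$ in $D(e,\delta)$. Consider the inequality
\begin{equation}\label{eq:star}
|h_n(z)-(z-p_n)|<\tfrac14|z-p_n|.
\end{equation}
Where it holds, $h_n$ is finite and nonzero. It is invariant under scaling: for $z=p_n+\tau\zeta$ it reads $|(\mathcal S_{p_n,\tau}h_n)(\zeta)-\zeta|<\frac14|\zeta|$. For $|\zeta|\ge3$ we have $|g_*(\zeta)-\zeta|\le\frac13<\frac34\le\frac14|\zeta|$, so for each $R>3$ the inequality \eqref{eq:star} holds on $3|\sigma_n|\le|z-p_n|\le R|\sigma_n|$ when $n$ is large. Let $t_n$ be the supremum of the $t\in(3|\sigma_n|,1]$ such that \eqref{eq:star} holds on $3|\sigma_n|\le|z-p_n|<t$. Then \eqref{eq:star} holds on $3|\sigma_n|\le|z-p_n|<t_n$, and $t_n/|\sigma_n|\to\infty$.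

\emph{Step 1: for large $n$, $h_n'\neq1$ in $D(p_n,t_n)$.} On $3|\sigma_n|\le|z-p_n|<t_n$ we have $h_n\neq0$, so $h_n'\neq1$ by \eqref{eq:P}. In the core, $h_n'(p_n+\sigma_n\omega)=G_n'(\omega)$ with $|\omega|\le3$. If $G_n'(\omega_n)=1$ with $|\omega_n|\le3$ for infinitely many $n$, then $G_n(\omega_n)=0$ by \eqref{eq:P}, a subsequence of $(\omega_n)$ tends to a zero $\omega$ of $g_*$, and $1=\lim G_n'(\omega_n)=g_*'(\omega)=a$, which is false.

\emph{Step 2: if $0<\tau_n\le t_n$ and $\tau_n/|\sigma_n|\to\infty$, then $H_n=\mathcal S_{p_n,\tau_n}h_n\to\zeta$ in $0<|\zeta|<1$.} We have $|H_n(\zeta)-\zeta|<\frac14|\zeta|$ for $3|\sigma_n|/\tau_n\le|\zeta|<1$, and the inner radius tends to $0$. By Montel's theorem every subsequence has a further subsequence with $H_n\to H$ in $0<|\zeta|<1$, where $|H(\zeta)-\zeta|\le\frac14|\zeta|$; so $H$ extends holomorphically to the unit disk with $H(0)=0$. We must show that $H'\equiv1$. By Step~1, $U_n=1/(H_n'-1)$ is holomorphic in $|\zeta|<1$, and $U_n(0)=0$ because $H_n$ has a pole at $0$. Suppose that $H'\not\equiv1$ and choose $\rho\in(0,1)$ with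 $H'\neq1$ on $|\zeta|=\rho$. Then $U_n\to1/(H'-1)$ uniformly on this circle, so by the maximum principle $(U_n)$ converges uniformly on $|\zeta|\le\rho$ to a function $U$, continuous there and holomorphic inside, with $U(0)=0$. The function $U\cdot(H'-1)-1$ vanishes on the circle, hence in the disk; but its value at $0$ is $-1$. So $H'\equiv1$ and $H=\zeta$.

\emph{Step 3: $\liminf t_n>0$.} Suppose that $t_n\to0$ along a subsequence, and apply Step~2 to it with $\tau_n=t_n$. When $t_n<1$, the inequality \eqref{eq:star} fails at some point of the circle $|z-p_n|=t_n$, since otherwise it would hold in a neighborhood of this compact circle, against the definition of $t_n$. Approaching such a point from inside, we see that $h_n$ is finite there and that equality holds. So $|H_n(\zeta_n)-\zeta_n|=\frac14$ for some $\zeta_n$ with $|\zeta_n|=1$. If $(H_n)$ were normal at each point of the unit circle, a subsequence would converge in an annulus around it, the limit would be $\zeta$ by Step~2 and the identity theorem, and $H_n(\zeta_n)-\zeta_n$ would tend to $0$. Hence $(H_n)$ is not normal at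 some $e_1$ with $|e_1|=1$, and by Lemma~\ref{lem:detect} there are model poles $q_n\to e_1$ of $H_n$ along a subsequence. Then $p_n+t_nq_n$ is a model pole of $h_n$, different from $p_n$ and tending to $e$, contrary to the hypothesis.

\emph{Step 4: conclusion.} Choose $t_0>0$ with $t_n\ge2t_0$ for large $n$. Step~2 with $\tau_n=2t_0$ gives $h_n(p_n+z)\to z$ in $0<|z|<2t_0$, so $h_n\to z-e$ in $0<|z-e|<2t_0$. For large $n$, $h_n$ has no pole in $3|\sigma_n|\le|z-p_n|<2t_0$ by \eqref{eq:star}, and only the pole $p_n$, of order $k$, in $\overline D(p_n,3|\sigma_n|)$; moreover $p_n\in D(e,t_0)\subset D(p_n,2t_0)$. Finally, if $(h_n)$ were not normal at some $e'\in D(e,\delta)\setminus\{e\}$, Lemma~\ref{lem:detect} would give model poles tending to $e'$ along a subsequence, whereas the only model pole in $D(e,\delta)$ tends to $e$. So $(h_n)$ is normal in $D(e,\delta)\setminus\{e\}$, every limit function there equals $z-e$ by the identity theorem, and the sequence converges.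
\end{proof}

\begin{lemma}\label{lem:area}
Let $f\in\mathcal P$ and $\delta>0$, and suppose that any two distinct model poles of $f$ have distance at least $\delta$. Then $T(r,f)=O(r^2)$.
\end{lemma}

\begin{proof}
It suffices to show that $\iint_{D(w,\delta/8)}(f^\#)^2$ is bounded for $w\in\mathbf C$: the disk $D(0,t)$, $t\ge1$, is covered by $O(t^2)$ such disks, and (N6) applies. Otherwise there are translates $h_n=\mathcal S_{w_n,1}f$ with
\begin{equation}\label{eq:blow}
\iint_{D(0,\delta/8)}(h_n^\#)^2\to\infty .
\end{equation}
By (F3), $(h_n)$ is not normal at some $e$ with $|e|\le\delta/8$, since otherwise the $h_n^\#$ would be uniformly bounded on $\overline D(0,\delta/8)$. Two points of $D(e,\delta/2)$ have distance less than $\delta$, so this disk contains at most one model pole of $h_n$. Pass to the subsequence given by Lemma~\ref{lem:neck} for this disk, and fix $\varepsilon>0$ with $3\varepsilon<\min(t_0,\delta/2)$. For large $n$, $p_n\in D(e,\varepsilon)$, and $|h_n-(z-e)|<\varepsilon/2$ on the circles $|z-e|=\varepsilon$ and $|z-e|=3\varepsilon$. For $w\in\mathbf C$, the argument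 principle says that the number of $w$-points of $h_n$ inside either circle is $k$ plus the winding number of $h_n-w$ about $0$ along it.
\begin{itemize}
\item If $|w|\ge2\varepsilon$, then $|h_n|<\frac32\varepsilon<|w|$ on $|z-e|=\varepsilon$. The winding number is $0$, and $D(e,\varepsilon)$ contains $k$ $w$-points.
\item If $|w|<2\varepsilon$, then $|h_n-(z-e)|<\varepsilon<|z-e-w|$ on $|z-e|=3\varepsilon$. The winding number is that of $z-e-w$, namely $1$, and $D(e,3\varepsilon)$ contains $k+1$ $w$-points.
\end{itemize}
By (N7), $\iint_{D(e,\varepsilon)}(h_n^\#)^2\le(k+1)\pi$. On the compact set $\overline D(e,\delta/4)\setminus D(e,\varepsilon)$ the $h_n^\#$ are uniformly bounded by (F1). Since $D(0,\delta/8)\subset D(e,\delta/4)$, this contradicts \eqref{eq:blow}.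
\end{proof}

\subsection*{Separation of model poles}
If the model poles of $f$ come arbitrarily close to each other, we rescale so that a close pair has distance $1$. To apply the two lemmas above, we need all model poles of the rescaled functions to be separated on larger and larger disks; so the pair must be chosen almost extremal among its neighbors. Then either the rescaled functions converge, and the limit has finite order and two poles, or a model shrinks to a point, and the shape that it forces is incompatible with the second pole.

\begin{proposition}\label{prop:sep}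
For every $f\in\mathcal P$ there is $\delta>0$ such that any two distinct model poles of $f$ have distance at least $\delta$.
\end{proposition}

\begin{proof}
For a model pole $p$ of $f$ let $d(p)\in(0,\infty]$ be the distance to the nearest other model pole, with $d(p)=\infty$ if there is none. Suppose that $\inf d=0$.

\emph{Selection.} For each $n\ge1$ there is a model pole $p_n$ with $d_n:=d(p_n)<1/n$ such that $d(p)\ge d_n/2$ for all model poles $p$ with $|p-p_n|\le nd_n$. To find it, start from $p^0$ with $d(p^0)<1/n$. If $p^i$ does not have the property, choose a model pole $p^{i+1}$ with $|p^{i+1}-p^i|\le nd(p^i)$ and $d(p^{i+1})<d(p^i)/2$. Then $d(p^i)<2^{-i}/n$, the $p^i$ are distinct because $d(p^i)$ decreases strictly, and $|p^i-p^0|\le\sum_{i\ge0}2^{-i}=2$. As $f$ has finitely many poles in $\overline D(p^0,2)$, the process stops.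

Put $h_n=\mathcal S_{p_n,d_n}f\in\mathcal P$. Then $0$ and some $\zeta_n'$ with $|\zeta_n'|=1$ are model poles of $h_n$, and
\begin{equation}\label{eq:sep}
\text{a model pole of $h_n$ in $|\zeta|\le n$ has distance $\ge\tfrac12$ from all other model poles of $h_n$.}
\end{equation}
If $\sigma_n$ is a scale of the model pole $0$ of $h_n$, then $3|\sigma_n|<1$ because $\zeta_n'$ is another pole, and so $h_n$ has a zero in $|\zeta|<\frac23$.

\emph{The limit set.} List the model poles of $h_n$ by increasing modulus, $\zeta_{n,1}=0,\zeta_{n,2},\dots$, and put $\zeta_{n,j}=\infty$ if there are fewer than $j$ of them. By a diagonal argument we pass to a subsequence along which $\zeta_{n,j}$ converges in $\widehat{\mathbf C}$ for each $j$, and $\zeta_n'\to\zeta'$, $|\zeta'|=1$. Let $\mathcal B$ be the set of the finite limits. By \eqref{eq:sep} its points are at distance at least $\frac12$ from each other, so $\mathcal B$ is closed and discrete and $\mathbf C\setminus\mathcal B$ is a domain. Every finite limit $q$ of model poles $q_n$ of $h_n$ along a subsequence lies in $\mathcal B$. Indeed,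 let $|q|<R$. By \eqref{eq:sep}, for $n\ge R$ the disks of radius $\frac14$ about the model poles in $|\zeta|\le R$ are disjoint, so there are at most $(4R+1)^2$ such poles. Hence $q_n=\zeta_{n,j_n}$ with $j_n$ bounded, $j_n$ is constant along a further subsequence, and $q\in\mathcal B$. In particular $0,\zeta'\in\mathcal B$, and by Lemma~\ref{lem:detect} the sequence $(h_n)$ is normal at every point of $\mathbf C\setminus\mathcal B$. Passing to a subsequence once more, we assume that $(h_n)$ converges in $\mathbf C\setminus\mathcal B$.

\emph{Case 1: a subsequence converges in all of $\mathbf C$}, to $H$ say. By (F1), $H(0)=H(\zeta')=\infty$ and $H$ has a zero in $|\zeta|\le\frac23$. So $H$ is a nonconstant meromorphic function with at least two poles, $H'$ is not constant, and $H\in\mathcal P$ by Lemma~\ref{lem:closed}. Let $p$ be a model pole of $H$ with scale $\sigma$, and let $\pi_n\to p$ be poles of $h_n$, given by (F2). By (F4), $\mathcal S_{\pi_n,\sigma}h_n\to\mathcal S_{p,\sigma}H$ uniformly on $|\zeta|\le3$, and the inequality in Definition~\ref{def:model} is strict, so $\pi_n$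 is a model pole of $h_n$ for large $n$. Thus two model poles of $H$ at distance less than $\frac12$ would contradict \eqref{eq:sep}. By Lemma~\ref{lem:area} with $\delta=\frac12$, $H$ has finite order, and by \eqref{eq:finiteform} it has exactly one pole, a contradiction.

\emph{Case 2: no subsequence converges in all of $\mathbf C$.} Then $(h_n)$ is not normal at some point $e$, and $e\in\mathcal B$. By \eqref{eq:sep}, a fixed disk of radius $\frac14$ contains at most one model pole of $h_n$ for large $n$. Lemma~\ref{lem:neck} gives a subsequence with $h_n\to\zeta-e$ in $D(e,\frac14)\setminus\{e\}$, and hence in $\mathbf C\setminus\mathcal B$ by the identity theorem. Choose $e'\in\{0,\zeta'\}$ with $e'\neq e$; the $h_n$ have poles tending to $e'$. If the subsequence is normal at $e'$, a further subsequence converges in a neighborhood of $e'$, its limit is $\zeta-e$, which is finite at $e'$, and this contradicts (F1). If it is not normal at $e'$, Lemma~\ref{lem:neck} gives a further subsequence with $h_n\to\zeta-e'$ in $D(e',\frac14)\setminus\{e'\}$, which contradicts the limit $\zeta-e$.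
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $b/a\notin\mathbf Q^-$; then also $a/b\notin\mathbf Q^-$, and $b/a\notin\Sigma$. If neither ratio is an integer at least $2$, then neither is an integer, since $0$, $1$ and the negative integers are excluded, and $\mathcal P=\emptyset$ by Corollary~\ref{cor:empty}. Otherwise, interchanging $a$ and $b$ if necessary, let $a=(k+1)b$ with $k\ge1$, and let $f\in\mathcal P_{a,b}$. Then $f/b\in\mathcal P_{k+1,1}$. By Proposition~\ref{prop:sep} and Lemma~\ref{lem:area}, $f/b$ has finite order, and by \eqref{eq:finiteform}, $f=b(z-z_0)+C(z-z_0)^{-k}$ with $C\neq0$. Conversely, these functions are the translates of those in Example~\ref{ex:basic}(c) with $\kappa=k$, so they lie in $\mathcal P_{a,b}$. All of them are rational.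
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $b/a\notin\mathbf Q^-$ enters through Corollary~\ref{cor:finite}, in two ways. It excludes $\Sigma$, where the theorem is false by Theorem~\ref{thm:B}. And it excludes $\kappa\le-2$, so that the model has a pole and its derivative omits $b$; both facts are used in Steps 1 and 2 of the proof of Lemma~\ref{lem:neck}. For $a/b=-n$ with $n\ge4$, Corollary~\ref{cor:finite} shows that the rescaling limits are the polynomials $b(z-z_0)+C(z-z_0)^{n+1}$, which have neither property.
\end{remark}

\section{Negative rational ratios}\label{sec:negative}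

In case (ii) of Lemma~\ref{lem:const}, the function $P=f'$ takes the values $a,b,\infty$ with constant multiplicities $m,n,l$, and $\varphi\equiv c$ with $1/c=\frac1m+\frac1n$ can be solved for $f$: it reads $f=c(P-a)(P-b)/P'$. To construct examples we reverse this: we find such a $P$, define $f$ by this formula, and check that $f'=P$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $f\in\mathcal P$ is transcendental of finite order, then $b/a\in\Sigma$ by Corollary~\ref{cor:finite}, since the functions in its second alternative are rational.

Conversely, let $b/a\in\Sigma$. For $b/a=-1$ take $f=a\sin z$. The other six elements of $\Sigma$ are the numbers $-m/n$, where $(m,n,l)$ runs through the six permutations of $(2,3,6)$. Fix the permutation with $b/a=-m/n$ and write $a=nt$, $b=-mt$.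

\emph{The function $P$.} Let $\wp$ be the Weierstrass function of the lattice $\Gamma=\mathbf Z+\mathbf Z\rho$, $\rho=e^{2\pi i/3}$. It is even and elliptic, with double poles exactly at the lattice points, and $(\wp')^2=4\wp^3-g_2\wp-g_3$ with $g_2=60\sum_{\gamma\in\Gamma\setminus\{0\}}\gamma^{-4}$ and $g_2^3-27g_3^2\neq0$. As $\rho\Gamma=\Gamma$, we have $g_2=\rho^{-4}g_2$, so $g_2=0$ and $g_3\neq0$. Thus $(\wp')^2=4\wp^3-g_3$ and $\wp''=6\wp^2$. Put $Y=\wp^3$. Its poles have order $6$. At a zero of $\wp$ we have $(\wp')^2=-g_3\neq0$, so the zeros of $Y$ have order $3$. The zeros of $Y-g_3/4=(\wp')^2/4$ have order $2$, since $\wp''=6\wp^2\neq0$ where $4\wp^3=g_3$. At all other points $Y$ is finite and $Y'=3\wp^2\wp'\neq0$. Let $P=\mathcal M\circ Y$, where $\mathcal M$ is the M\"obius transformation that sends the values of multiplicity $m,n,l$ among $g_3/4,0,\infty$ to $a,b,\infty$, respectively. Then $P$ is even, elliptic and nonconstant, it takes the values $a,b,\infty$ exactly with multiplicities $m,n,l$, and $P'\neq0$ at all other points.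

\emph{A differential equation for $P$.} The elliptic function
\[
E=\frac{P''}{P'}-\Big(1-\frac1m\Big)\frac{P'}{P-a}-\Big(1-\frac1n\Big)\frac{P'}{P-b}
\]
is a combination of logarithmic derivatives, so it has at most simple poles, and only at points where $P\in\{a,b,\infty\}$. The residue is $(m-1)-(1-\frac1m)m=0$ at an $a$-point, $(n-1)-(1-\frac1n)n=0$ at a $b$-point, and $-(l+1)+l(2-\frac1m-\frac1n)=-(l+1)+l(1+\frac1l)=0$ at a pole. So $E$ is entire and elliptic, hence constant. Since $P$ is even, each term of $E$ is odd, and $E\equiv0$.

\emph{The function $f$.} Put $c=mn/(m+n)$ and $f=c(P-a)(P-b)/P'$. From $E\equiv0$,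
\[
\frac{f'}f=\frac{P'}{P-a}+\frac{P'}{P-b}-\frac{P''}{P'}=P'\Big[\frac{1/m}{P-a}+\frac{1/n}{P-b}\Big],
\]
and therefore
\[
f'=c\Big[\frac{P-b}m+\frac{P-a}n\Big]=P-c\Big(\frac bm+\frac an\Big)=P-c(-t+t)=P .
\]
At $a$- and $b$-points of $P$ the function $f$ vanishes to order $m-(m-1)=1$ or $n-(n-1)=1$; at poles of $P$ it has a pole of order $2l-(l+1)=l-1\ge1$; elsewhere it is finite and nonzero. So $f=0$ exactly where $f'=P\in\{a,b\}$, and $f\in\mathcal P$. Being a nonconstant elliptic function, $f$ is transcendental, and $f^\#$ is bounded by periodicity, so $f$ has finite order by (N6).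
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $b/a\notin\mathbf Q^-$ this is Theorem~\ref{thm:A}. Let $b/a\in\mathbf Q^-$ lie outside the exceptional set. This set contains $\Sigma$, so $b/a\notin\Sigma$. Both $b/a$ and $a/b$ are negative, and neither is a negative integer, because $b/a\neq-n$ and $b/a\neq-1/n$ for all $n\ge1$. So neither is an integer, and $\mathcal P=\emptyset$ by Corollary~\ref{cor:empty}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{PZ}
X. Pang and L. Zalcman, \emph{Normal families and shared values}, Bull. London Math. Soc. 32 (2000).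

\bibitem{source}
\emph{Shared values, Picard values and normality}, \texttt{https://typeset.io/pdf/\allowbreak shared-values-picard-values-and-normality-3z3c1gd7tq.pdf}.

\end{thebibliography}
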